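# Real potentials and the exponent $2/3$ in the observability of the heat equation

## 1. A bump on a ring and the power $M^{1/2}$

Take the ring $\Omega=\{1<|x|<2\}\subset\mathbb R^2$, in polar coordinates $(\varrho,\theta)$. Let $h>0$ be the first Dirichlet eigenfunction of $-\Delta$ on $\Omega$, with eigenvalue $\lambda_1$. Recall that $\lambda_1$ is simple and that $h$ can be taken positive. If $R$ is a rotation, $h\circ R$ is again a positive first eigenfunction with the same norm, so $h\circ R=h$; thus $h=h(\varrho)$.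

For an integer $n\ge1$ put
$$u(x)=h(\varrho)\,g(\theta),\qquad g(\theta)=e^{n\cos\theta}.$$
We have $g'=-n\sin\theta\,g$ and $g''=(n^2\sin^2\theta-n\cos\theta)\,g$. Since $\Delta=\partial_\varrho^2+\varrho^{-1}\partial_\varrho+\varrho^{-2}\partial_\theta^2$,
$$\Delta u=Vu,\qquad V=-\lambda_1+\varrho^{-2}\,(n^2\sin^2\theta-n\cos\theta),\qquad \|V\|_{L^\infty}\le M:=\lambda_1+2n^2 .$$
So $u$ is a real solution of $-\Delta u+Vu=0$ that vanishes on $\partial\Omega$. How small is it on the half ring $\omega=\{\cos\theta<0\}$? The radial integral is a common factor, so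
$$\frac{\|u\|^2_{L^2(\omega)}}{\|u\|^2_{L^2(\Omega)}}=\frac{\int_{\cos\theta<0}e^{2n\cos\theta}d\theta}{\int_0^{2\pi} e^{2n\cos\theta}d\theta}\le\frac{\pi}{\int_{|\theta|\le\pi/3}e^{n}d\theta}=\frac32\,e^{-n}.$$
With a potential of size $M$ we have made a solution that is smaller on $\omega$ than on $\Omega$ by a factor $e^{-cM^{1/2}}$.

Can we do better with another function $g$ of the angle? No. Suppose $g''=Wg$ on the circle with $|W|\le M$, and let $E=g'^2+Mg^2$. Then
$$|E'|=|2gg'(W+M)|\le 4M|gg'|\le2\sqrt M\,E ,$$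
because $2\sqrt M|gg'|\le E$. Two points of the circle are at distance at most $\pi$, so $E$ varies by a factor of at most $e^{2\pi\sqrt M}$. A function of one variable is stuck at the power $M^{1/2}$.

What about real functions of more variables? Can a real solution of $\Delta u=Vu$ with $|V|\le M$ be smaller on $\omega$ than $e^{-CM^{1/2}}$, for every $C$? This is a question about the cost of observing the heat equation.

## 2. Observability with a potential, and the claim for real data

Let $\Omega\subset\mathbb R^N$ be a bounded smooth domain and $\omega\subset\Omega$ nonempty and open. For $T>0$, $V\in L^\infty(\Omega)$ and $\varphi_T\in L^2(\Omega)$ let $\varphi$ solve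
$$-\partial_t\varphi-\Delta\varphi+V(x)\varphi=0\ \text{ in }(0,T)\times\Omega,\qquad \varphi=0\ \text{ on }(0,T)\times\partial\Omega,\qquad \varphi(T,\cdot)=\varphi_T .$$
An *observability inequality* bounds $\varphi(0,\cdot)$ on all of $\Omega$ by $\varphi$ on $(0,T)\times\omega$. Fernández-Cara and Zuazua (2000) proved that there is $C(\Omega,\omega)>0$ such that for all $T,V,\varphi_T$
$$\|\varphi(0,\cdot)\|_{L^2(\Omega)}^2\le \exp\Big(C(\Omega,\omega)\big(1+\tfrac1T+T\|V\|_{L^\infty}+\|V\|_{L^\infty}^{2/3}\big)\Big)\int_0^T\|\varphi(t,\cdot)\|_{L^2(\omega)}^2\,dt. \tag{1}$$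
Duyckaerts, Zhang and Zuazua (2008) showed that the exponent $2/3$ is sharp for complex-valued $\varphi_T$ and $V$. For real-valued $\varphi_T$ and $V$, it is known that $2/3$ can be replaced by $1/2$ when $N=1$, and in any dimension when in addition $\varphi_T\ge0$ (Le Balc'h, 2020). The source of the problem, "Control in Times of Crisis" (http://ctcseminar.mat.utfsm.cl/Talk-LeBalch.pdf), asks whether this is so for all real data.

**Claim to be decided.** For every $N\ge2$, every bounded smooth domain $\Omega\subset\mathbb R^N$ and every nonempty open $\omega\subset\Omega$ there is $C(\Omega,\omega)>0$ such that for all $T>0$, all real $V\in L^\infty(\Omega;\mathbb R)$ and all real $\varphi_T\in L^2(\Omega;\mathbb R)$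
$$\|\varphi(0,\cdot)\|_{L^2(\Omega)}^2\le \exp\Big(C(\Omega,\omega)\big(1+\tfrac1T+T\|V\|_{L^\infty}+\|V\|_{L^\infty}^{1/2}\big)\Big)\int_0^T\|\varphi(t,\cdot)\|_{L^2(\omega)}^2\,dt. \tag{2}$$

The link with Section 1 is that if $-\Delta u+Vu=0$ and $u=0$ on $\partial\Omega$, then $\varphi(t,x)=u(x)$ solves the backward problem with $\varphi_T=u$. So solutions that are tiny on $\omega$ test the inequality. The ring only produces $e^{cM^{1/2}}$, which (2) allows. We shall see that the claim is false for every $N\ge4$, on the following domains.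

**Definition (the domains $\Omega_D$).** Let $N\ge4$ and write $x=(z,\xi)\in\mathbb R^4\times\mathbb R^{N-4}$, with $\mathbb R^4$ identified isometrically with $\mathbb C^2$, $z=(z_1,z_2)$. Let $D$ be a smooth bounded domain with $\overline D\subset(0,\infty)\times\mathbb R^{N-4}$ (for $N=4$: an interval with closure in $(0,\infty)$), and
$$\Omega=\Omega_D=\{(z,\xi):\ z\ne0,\ (|z|,\xi)\in D\}.$$

This is a bounded smooth domain: $(z,\xi)\mapsto(|z|,\xi)$ is a submersion where $z\neq0$, $|z|$ is bounded below on $\overline\Omega$, and $\Omega$ is connected because $D$ and $S^3$ are. For $N=4$ and $D=(1,2)$ it is the shell $\{1<|x|<2\}$. For $N=5$ and $D$ the open disc of radius $1$ about $(2,0)$, it is the set of points at distance less than $1$ from the sphere $\{|z|=2,\xi=0\}$, except that $D$ must stay away from the axis, which it does: $|z|\ge1$ on $\overline\Omega$.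

**Definition (the condition on $\omega$).** The set $\omega\subset\Omega$ is nonempty, open, and for some $s_*\in\mathbb R$
$$\overline\omega\cap\{(z,\xi):\ |z_2|=e^{s_*}|z_1|\}=\emptyset. \tag{3}$$

For example, $\omega=\{x\in\Omega:|z_2|>2|z_1|\}$ satisfies (3) with $s_*=0$: on $\overline\omega$ we have $|z_2|\ge2|z_1|$ and $z\ne0$, so $|z_2|\ne|z_1|$. More generally, (3) holds in suitable coordinates whenever $\overline\omega\cap(P\times\mathbb R^{N-4})=\emptyset$ for some $2$-plane $P\subset\mathbb R^4$ through $0$. Indeed, rotate $\mathbb R^4$ so that $P=\{z_1=0\}$; this does not change $\Omega_D$. On the compact set $\overline\omega$ we have $|z_1|>0$, so $\log(|z_2|/|z_1|)\in[-\infty,\infty)$ is bounded above by some $s_1$, and $s_*=s_1+1$ works.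

**Theorem A.** Let $N\ge 4$, $\Omega=\Omega_D$ and let $\omega,s_*$ satisfy (3). There are $c,M_0>0$ depending only on $\Omega,\omega,s_*$ such that for all $M\ge M_0$ there exist a real $V\in L^\infty(\Omega;\mathbb R)$ with $\|V\|_{L^\infty}\le M$ and a real $u\in C^\infty(\overline\Omega)$, $u\not\equiv0$, with
$$-\Delta u+Vu=0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\qquad \|u\|^2_{L^2(\omega)}\le e^{-cM^{2/3}}\|u\|^2_{L^2(\Omega)}. \tag{4}$$

**Corollary B.** For $(N,\Omega,\omega)$ as in Theorem A there is no constant $C$ for which (2) holds for all $T>0$ and all real $V,\varphi_T$. So the claim is false.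

**Corollary C.** Let $(N,\Omega,\omega)$ be as in Theorem A.

1. If, for some constant $C$ and some nondecreasing $\Psi$, the observability inequality holds for all $T>0$ and all real $V,\varphi_T$ with the factor $\exp\big(C(1+\frac1T+T\|V\|_{L^\infty}+\Psi(\|V\|_{L^\infty}))\big)$, then $\Psi(M)\ge c'M^{2/3}$ for all large $M$, for some $c'>0$.
2. Let $\mathcal C(T,M)$ be the best constant in $\|\varphi(0)\|^2\le\mathcal C\int_0^T\|\varphi\|^2_{L^2(\omega)}dt$ over all real $\varphi_T$ and all real $V$ with $\|V\|_{L^\infty}\le M$. Then for $M$ large and all $M^{-2/3}\le T\le M^{-1/3}$,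
$$e^{cM^{2/3}}\le\mathcal C(T,M)\le e^{C''M^{2/3}}.$$

The corollaries follow from Theorem A in a few lines (Section 10). Until then everything is about building $u$.

## 3. Climbing from frequency $M^{1/2}$ to frequency $M^{2/3}$

Where could the power $2/3$ come from? We do a count on a cylinder with coordinates $(y,\sigma)$, $\sigma$ an angle, and operator $\partial_y^2+\partial_\sigma^2$. This section is only a guide to the choice of parameters.

The function $e^{-ny}\cos n\sigma$ is harmonic. It decays at rate $n$ and needs no potential at all, however large $n$ is. But on a compact manifold a function has a maximum, and there the decay has to start. Choose a smooth, even, positive $G$ with $G(x)=e^{-|x|}$ for $|x|\ge1$. The function $G(ny)\cos n\sigma$ decays on both sides, and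
$$(\partial_y^2+\partial_\sigma^2)\,G(ny)\cos n\sigma=n^2\,(G''-G)(ny)\cos n\sigma ,$$
so it costs a potential of size $n^2$, for $|y|\le1/n$ only. This forces the starting frequency to be at most about $M^{1/2}$.

Once the function is decaying, we may try to raise the frequency from $n$ to $n+K$, again and again. If one step takes a length $\ell$ in $y$, switching waves on and off by factors $A(y)$ produces the term $2nA'\sim n/\ell$, and the mismatch of the two frequencies produces $(n+K)^2-n^2\sim nK$. The balanced choice is $\ell\sim1/K$, with cost $nK$ per step. Reaching frequency $n$ takes $n/K$ steps, of total length $n/K^2$. We need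
$$nK\lesssim M,\qquad n/K^2\lesssim1 .$$
The best choice is $K=M^{1/3}$, $n=K^2=M^{2/3}$. A function that runs at frequency $M^{2/3}$ for a length of order $1$ decays by $e^{-cM^{2/3}}$.

So the sizes are right. The count, however, compares $\Delta u$ with the *amplitude* of $u$, and what we need is a bound on $\Delta u/u$ at every point, including near the zeros. A real function with stripes has many zeros.

## 4. Bounded quotients $\Delta u/u$ at regular and at singular zeros

If $\Delta u=Vu$ with $V$ bounded and $u$ smooth, then $\Delta u=0$ at every zero of $u$. For a function that is only an approximate solution this fails, and we must repair it.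

**Regular zeros can be repaired.** In one variable, $u=x+x^2$ has $u''=2$ at the zero $x=0$, so $u''/u$ is unbounded there. Since $(gu^2)''=2gu'^2$ at a zero of $u$, we subtract $gu^2$ with $g=u''/(2u'^2)=(1+2x)^{-2}$:
$$v=u-gu^2=x+x^2-\frac{(x+x^2)^2}{(1+2x)^2}=x+2x^3+O(x^4),$$
and now $v''/v\to12$ as $x\to0$. In several variables the same formula reads
$$\Delta(gu^2)=2g|\nabla u|^2+O(|u|),\qquad g=\frac{\Delta u}{2|\nabla u|^2}.$$
Note that $v=u(1-gu)$ has the same zeros as $u$ as long as $|gu|<1$: the zero set stays, and only the Laplacian on it changes.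

**Singular zeros cannot be repaired in this way.** Let $u=x^2-2y^2$ in the plane. At the origin $u=0$, $\nabla u=0$ and $\Delta u=-2$. The formula for $g$ divides by zero. In fact no $C^2$ function $g$ helps, because $u^2$ vanishes to order $4$ at the origin, so $\Delta(gu^2)=0$ there.

Hence we want an approximate solution that is an *exact* solution in a neighborhood of every point where $u$ and $\nabla u$ are both small. Such points are hard to avoid, since the number of stripes must change.

## 5. Parallel stripes and a zero with small gradient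

The natural first attempt is to pass from $e^{-ny}\cos n\sigma$ to $e^{-(n+K)y}\cos(n+K)\sigma$ on the cylinder, in the manner of Section 3, and then to repair the zeros by Section 4. Rescale: $S=ny$, $\alpha=n\sigma$, $\varepsilon=K/n$, $r=1+\varepsilon$, $\tau=\varepsilon S$. The two waves are $e^{-S}\cos\alpha$ and $e^{-rS}\cos r\alpha$. Write the unknown as $e^{-S}v$; then
$$(\partial_S^2+\partial_\alpha^2)(e^{-S}v)=e^{-S}L_1v,\qquad L_1v=v_{SS}+v_{\alpha\alpha}-2v_S+v .$$
Note first that the plain sum of the two harmonic waves is useless, since it makes the transition in the wrong direction: as $S$ grows, the wave of higher frequency decays faster and loses. So we need amplitudes,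
$$v_0=A(\tau)\cos\alpha+B(\tau)\cos r\alpha ,$$
positive in the transition zone, with $A>B$ at first and $B>A$ at the end. Using $1-r^2=-2\varepsilon-\varepsilon^2$,
$$F:=L_1v_0=(\varepsilon^2A''-2\varepsilon A')\cos\alpha+(\varepsilon^2B''-2\varepsilon B'-2\varepsilon B-\varepsilon^2B)\cos r\alpha .$$

Let $\tau_1$ be the first value with $A=B=:a$. Then $(B-A)'(\tau_1)\ge0$. Suppose, for instance, that $1/\varepsilon$ is an integer, and look at the point $\tau=\tau_1$, $\alpha_0=\pi/\varepsilon$. Here $r\alpha_0=\alpha_0+\pi$, so $\cos r\alpha_0=-\cos\alpha_0=\pm1$ and $\sin\alpha_0=\sin r\alpha_0=0$. Therefore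
$$v_0=0,\qquad \partial_\alpha v_0=0,\qquad \partial_Sv_0=\varepsilon(A'-B')\cos\alpha_0,\qquad |F|=2\varepsilon\,(B'-A'+a)+O(\varepsilon^2)\ \ge\ 2\varepsilon a-O(\varepsilon^2).$$
This is a zero of $v_0$ whose gradient is at most of order $\varepsilon$ (possibly zero), while $F$ is of order at least $\varepsilon$. The repair asks for $g=F/(2|\nabla v_0|^2)$, which is of order at least $1/\varepsilon$ where we needed order $\varepsilon$. This is the exact point where the attempt stops.

Could we make the waves exactly harmonic near this point, by changing their frequencies slightly there? The bad region is too long. At $\tau=\tau_1$ we have $v_0=2a\cos(\frac{1+r}2\alpha)\cos(\frac{\varepsilon\alpha}2)$. For $|\alpha-\alpha_0|\le\eta/\varepsilon$ the second factor is at most $\eta/2$ in absolute value and its derivative at most $\varepsilon/2$, so for $\varepsilon\le1$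
$$|v_0|+|\partial_\alpha v_0|\le a(3\eta+\varepsilon),$$
and $\partial_Sv_0=O(\varepsilon)$. So $v_0$ and its gradient are both small on an $\alpha$-interval of length $2\eta/\varepsilon$. Changing the frequency of a wave by $2\varepsilon$ on an interval of length $\ell$ shifts its phase by about $\varepsilon\ell$. For $\ell\sim1$ this is a perturbation of size $O(\varepsilon)$, which is affordable. For $\ell\sim\eta/\varepsilon$ the shift is of order $\eta$, independent of $\varepsilon$.

The cause is that $\partial_\alpha$ sees both waves at once, and their derivatives cancel. If the new wave were $\cos\beta$ in a *second, independent* variable $\beta$, then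
$$\partial_\alpha v_0=-A\sin\alpha,\qquad\partial_\beta v_0=-B\sin\beta .$$
If the gradient is small and $A,B$ are not, then $\alpha$ and $\beta$ are both close to multiples of $\pi$. The bad points lie in small boxes around $(j\pi,j'\pi)$, of bounded size, and inside a box we can afford to change both frequencies by order $\varepsilon$. So we alternate between stripes in two transversal directions. We need a compact manifold with three variables, one for decay and two for stripes, on which both families of stripes are harmonic. The sphere $S^3$ is such a manifold.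

## 6. Two transversal families of stripes on $S^3$

**Step 1: coordinates adapted to the tori $|z_2|/|z_1|=\mathrm{const}$.** The aim is a formula for $\Delta_{S^3}$ in which both families are visible. Write $z_1=\sin\chi\,e^{i\theta_1}$, $z_2=\cos\chi\,e^{i\theta_2}$ with $0\le\chi\le\pi/2$. The metric is $d\chi^2+\sin^2\!\chi\,d\theta_1^2+\cos^2\!\chi\,d\theta_2^2$, so
$$\Delta_{S^3}=\frac1{\sin\chi\cos\chi}\,\partial_\chi(\sin\chi\cos\chi\,\partial_\chi)+\frac1{\sin^2\chi}\partial_{\theta_1}^2+\frac1{\cos^2\chi}\partial_{\theta_2}^2 .$$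
For $0<\chi<\frac\pi2$ put
$$s=\log(|z_2|/|z_1|)=\log\cot\chi,\qquad\sigma=\theta_1+\theta_2,\qquad\delta=\theta_1-\theta_2 .$$
For example, $s=0$ is the torus $|z_1|=|z_2|$; the circles $z_1=0$ and $z_2=0$ are $s=+\infty$ and $s=-\infty$. Since $ds/d\chi=-1/(\sin\chi\cos\chi)$, we have $\sin\chi\cos\chi\,\partial_\chi=-\partial_s$. From $\cot\chi=e^s$ we get $\sin\chi\cos\chi=e^s/(1+e^{2s})=\frac1{2\cosh s}$ and $\cos^2\!\chi-\sin^2\!\chi=\tanh s$. Finally $\partial_{\theta_1}=\partial_\sigma+\partial_\delta$ and $\partial_{\theta_2}=\partial_\sigma-\partial_\delta$. Altogether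
$$\Delta_{S^3}=4\cosh^2\!s\;P,\qquad P=\partial_s^2+\cos^2\!\chi\,\partial_{\theta_1}^2+\sin^2\!\chi\,\partial_{\theta_2}^2=\partial_s^2+\partial_\sigma^2+\partial_\delta^2+2\tanh s\,\partial_\sigma\partial_\delta, \tag{5}$$
and the volume element is $\sin\chi\cos\chi\,d\chi\,d\theta_1d\theta_2=(4\cosh^2s)^{-1}ds\,d\theta_1d\theta_2$. A smooth function of $(s,\sigma,\delta)$ that is $2\pi$-periodic in $\sigma$ and in $\delta$ separately is a well-defined smooth function on $\{0<\chi<\pi/2\}$, because a turn of $\theta_1$ or $\theta_2$ changes $\sigma$ and $\delta$ by $\pm2\pi$.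

**Step 2: the harmonic stripes and their behavior at the two circles.** The aim is to know the building blocks. For integers $n\ge1$ the functions $e^{\mp ns}\cos n\sigma$ and $e^{\mp ns}\cos n\delta$ are annihilated by $P$: the mixed derivative vanishes, and $n^2-n^2=0$. Moreover, from $z_1/\bar z_2=e^{-s}e^{i\sigma}$ and $z_1/z_2=e^{-s}e^{i\delta}$,
$$e^{-ns}\cos n\sigma=\mathrm{Re}\,(z_1/\bar z_2)^n,\quad e^{-ns}\cos n\delta=\mathrm{Re}\,(z_1/z_2)^n,\quad e^{ns}\cos n\sigma=\mathrm{Re}\,(z_2/\bar z_1)^n,\quad e^{ns}\cos n\delta=\mathrm{Re}\,(z_2/z_1)^n. \tag{6}$$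
So the first two extend smoothly across $\{z_1=0\}$, and the last two across $\{z_2=0\}$. For $n=1$, for instance, $e^{-s}\cos\delta=\mathrm{Re}(z_1/z_2)$. The cross term in (5) does not see a single stripe pattern; it acts only on functions depending on both $\sigma$ and $\delta$.

## 7. One transition, from frequency $1$ to frequency $1+\varepsilon$

In rescaled variables, a transition replaces $e^{-S}\cos\alpha$ by $e^{-(1+\varepsilon)S}\cos\beta$, where $\beta$ is the transversal phase, already scaled with the new frequency. Then $\partial_\beta^2$ gets the factor $r^2$, and the cross term the factor $r$.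

**Lemma 1.** Fix $\kappa_0\in(0,1)$. There are $\varepsilon_0\in(0,1)$ and $C>0$ depending only on $\kappa_0$ such that the following holds. Let $0<\varepsilon\le\varepsilon_0$ and $r=1+\varepsilon$. Let $k\in C^\infty(\mathbb R)$ satisfy $|k|<1$ everywhere, and $|k|\le\kappa_0$, $|k'|,|k''|\le2$ on $[-3/\varepsilon,3/\varepsilon]$. Put
$$L=\partial_S^2+\partial_\alpha^2+r^2\partial_\beta^2+2rk(S)\,\partial_\alpha\partial_\beta .$$
Then there is a real $v\in C^\infty(\mathbb R_S\times\mathbb R^2_{\alpha,\beta})$, $2\pi$-periodic in $\alpha$ and in $\beta$, with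

- (a) $v=\cos\alpha$ if $\varepsilon S\le-3$, and $v=e^{-\varepsilon S}\cos\beta$ if $\varepsilon S\ge3$;
- (b) $|L(e^{-S}v)|\le C\varepsilon\,|e^{-S}v|$ everywhere.

*Proof.* Write $\tau=\varepsilon S$. Since $\partial_S^2(e^{-S}v)=e^{-S}(v_{SS}-2v_S+v)$, we have
$$L(e^{-S}v)=e^{-S}L_1v,\qquad L_1v=Lv-2\partial_Sv+v ,$$
and (b) means $|L_1v|\le C\varepsilon|v|$. Below, $C$ denotes constants that depend only on $\kappa_0$ and on cutoff functions fixed once and for all.

**Step 1: the amplitudes.** We want $\cos\alpha$ to lose against $\cos\beta$ in the middle zone $|\tau|\le1$, although it has the lower frequency. So there we give it the extra decay $e^{-2\tau}$. Let $\psi_1,\dots,\psi_4:\mathbb R\to[0,1]$ be smooth functions of $\tau$ with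

- $\psi_1=0$ for $\tau\le-3$ and $\psi_1=1$ for $\tau\ge-2$;
- $\psi_2=1$ for $\tau\le1$ and $\psi_2=0$ for $\tau\ge2$;
- $\psi_3=0$ for $\tau\le-2$ and $\psi_3=1$ for $\tau\ge-1$;
- $\psi_4=0$ for $\tau\le2$ and $\psi_4=1$ for $\tau\ge3$.

Put
$$A(\tau)=\psi_2\,e^{-2\tau\psi_1},\qquad B(\tau)=\psi_3\,e^{-\tau\psi_4}.$$
Thus $A=1$ for $\tau\le-3$, $A=e^{-2\tau}$ on $[-2,1]$, $A=0$ for $\tau\ge2$; and $B=0$ for $\tau\le-2$, $B=1$ on $[-1,2]$, $B=e^{-\tau}$ for $\tau\ge3$.

**Step 2: changing the frequencies inside boxes.** In the middle zone the waves are $e^{-(1+2\varepsilon)S}\cos\alpha$ and $e^{-S}\cos\beta$. The first is annihilated by $L$ if its frequency in $\alpha$ is $1+2\varepsilon$ instead of $1$, the second if its frequency in $\beta$ is $1/r$ instead of $1$. We make these changes near multiples of $\pi$ only, where they are small perturbations. Let $\eta\in C_c^\infty((-2,2);[0,1])$ with $\eta=1$ on $[-1,1]$, let $b\in C_c^\infty((-1,1);[0,1])$ be even with $b=1$ on $[-\frac12,\frac12]$, and put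
$$p(\alpha)=\sum_{j\in\mathbb Z}(-1)^j\,b(\alpha-j\pi)\big[\cos((1+2\varepsilon)(\alpha-j\pi))-\cos(\alpha-j\pi)\big],$$
$$q(\beta)=\sum_{j\in\mathbb Z}(-1)^j\,b(\beta-j\pi)\big[\cos((\beta-j\pi)/r)-\cos(\beta-j\pi)\big].$$
The summands have disjoint supports because $\pi>2$. The functions $p,q$ are smooth, and $2\pi$-periodic because a shift by $2\pi$ moves $j$ by $2$ and keeps the sign. On $|x|\le1$ the frequencies $1+2\varepsilon$ and $1/r=1-\varepsilon/r$ differ from $1$ by $O(\varepsilon)$, so $\|p\|_{C^4}+\|q\|_{C^4}\le C\varepsilon$. Since $(-1)^j\cos(\alpha-j\pi)=\cos\alpha$,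
$$\begin{aligned}\cos\alpha+p(\alpha)&=(-1)^j\cos((1+2\varepsilon)(\alpha-j\pi))&&\text{if }|\alpha-j\pi|\le\tfrac12,\\ \cos\beta+q(\beta)&=(-1)^j\cos((\beta-j\pi)/r)&&\text{if }|\beta-j\pi|\le\tfrac12.\end{aligned} \tag{7}$$
The approximate solution and its error are
$$v_0=A(\tau)\big[\cos\alpha+\eta(\tau)p(\alpha)\big]+B(\tau)\big[\cos\beta+\eta(\tau)q(\beta)\big],\qquad F:=L_1v_0 .$$

**Step 3: size of $v_0$ and of $F$.** The aim is to see that the error is $O(\varepsilon)$ in absolute terms. On $\{|\tau|\le3\}$ we have $\|v_0\|_{C^4}\le C$, where derivatives are in $(S,\alpha,\beta)$: each $S$-derivative is $\varepsilon\partial_\tau$, and $\varepsilon\le1$. Since $\partial_\alpha\partial_\beta v_0=0$, the function $k$ drops out of $F$, and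
$$F=A\eta\,(p+p'')+B\big[(1-r^2)\cos\beta+\eta\,(q+r^2q'')\big]-2\varepsilon\,\partial_\tau v_0+\varepsilon^2\,\partial_\tau^2v_0 . \tag{8}$$
Here $1-r^2=-\varepsilon(2+\varepsilon)$ and $p,q$ are $O(\varepsilon)$ in $C^4$. Hence $\|F\|_{C^2}\le C\varepsilon$ on $\{|\tau|\le3\}$.

Outside, the solution is exact. For $\tau\le-3$ we have $v_0=\cos\alpha$ and $F=-\cos\alpha+\cos\alpha=0$. For $\tau\ge3$ we have $e^{-S}v_0=e^{-(1+\varepsilon)S}\cos\beta$, which $L$ annihilates because $(1+\varepsilon)^2-r^2=0$; so $F=0$.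

**Step 4: the error vanishes wherever $v_0$ and $\nabla v_0$ are both small.** This is the step that failed for parallel stripes. Let $c_0=e^{-4}/8$ and
$$O=\{|\tau|\le3,\ |v_0|+|\nabla v_0|<c_0\}$$
with the full gradient in $(S,\alpha,\beta)$. We show that, if $\varepsilon\le\varepsilon_0$ with $\varepsilon_0$ small, then $F=0$ on $O$.

Let $w=A\cos\alpha+B\cos\beta$. Then $v_0-w=A\eta p+B\eta q$ and its first $\alpha,\beta$-derivatives are $O(\varepsilon)$, so at most $c_0$ for $\varepsilon$ small. Hence on $O$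
$$|w|\le2c_0,\qquad A|\sin\alpha|\le2c_0,\qquad B|\sin\beta|\le2c_0,\qquad 2c_0=\tfrac14e^{-4}. \tag{9}$$

*Case $-3\le\tau\le-1$.* Here $A\ge1$: on $[-3,-2]$ because $A=e^{-2\tau\psi_1}$ with $\tau<0$, and on $[-2,-1]$ because $A=e^{-2\tau}\ge e^2$. Also $B\le e^{-2}A$, since $B=0$ for $\tau\le-2$, and $B\le1$, $A\ge e^2$ on $[-2,-1]$. By (9), $|\sin\alpha|\le2c_0\le\frac12$, so $|\cos\alpha|\ge\frac{\sqrt3}2$ and
$$|w|\ge A(|\cos\alpha|-e^{-2})\ge\tfrac{\sqrt3}2-e^{-2}\ge\tfrac12>2c_0 ,$$
a contradiction. So $O$ has no point here.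

*Case $1\le\tau\le3$.* Here $e^{-3}\le B\le1$. Also $A\le e^{-2}B$, since $A=0$ for $\tau\ge2$, and $B=1$, $A\le e^{-2\tau}\le e^{-2}$ on $[1,2]$. By (9), $|\sin\beta|\le2c_0e^3=\frac14e^{-1}\le\frac12$, so
$$|w|\ge B(|\cos\beta|-e^{-2})\ge\tfrac12e^{-3}>2c_0 ,$$
a contradiction again.

*Case $|\tau|<1$.* Here $A=e^{-2\tau}\ge e^{-2}$ and $B=\eta=1$. By (9), $|\sin\alpha|\le2c_0e^2=\frac14e^{-2}<\sin\frac12$ and $|\sin\beta|\le2c_0<\sin\frac12$. So $\alpha$ is at distance less than $\frac12$ from some $j\pi$, and $\beta$ from some $j'\pi$. In a neighborhood of the point, (7) gives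
$$e^{-S}v_0=(-1)^j\,e^{-(1+2\varepsilon)S}\cos((1+2\varepsilon)(\alpha-j\pi))+(-1)^{j'}e^{-S}\cos((\beta-j'\pi)/r).$$
The operator $L$ annihilates the first term because $(1+2\varepsilon)^2-(1+2\varepsilon)^2=0$, and the second because $1-r^2/r^2=0$. So $F=0$ at the point.

**Step 5: the correction.** We now repair the regular zeros as in Section 4. Let
$$Q(X)=X_1^2+X_2^2+r^2X_3^2+2rk(S)X_2X_3 ,$$
the quadratic form of $L$, with polar form $\mathcal B$. It is positive definite since $|k|<1$. On $|\tau|\le3$ we have $|k|\le\kappa_0$, so $2r|k||X_2X_3|\le\kappa_0(X_2^2+r^2X_3^2)$, and with $r\ge1$ this gives $Q(X)\ge(1-\kappa_0)|X|^2$. Let $\zeta\in C^\infty(\mathbb R;[0,1])$ with $\zeta(t)=0$ for $t\le c_0^2/16$ and $\zeta(t)=1$ for $t\ge c_0^2/4$. Define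
$$g=\zeta(|\nabla v_0|^2)\,\frac{F}{2Q(\nabla v_0)}\quad(g=0\text{ where }\zeta=0),\qquad\rho=g\,v_0^2,\qquad v=v_0-\rho .$$
These functions are smooth and $2\pi$-periodic in $\alpha$ and $\beta$. For $|\tau|\ge3$ we have $F=0$, hence $\rho=0$ and $v=v_0$. This gives (a), and it gives (b) for $|\tau|\ge3$, because there $L_1v=F=0$.

On $|\tau|\le3$ we claim $\|g\|_{C^2}\le C\varepsilon$. Indeed $g$ is the product of $F$, which is $O(\varepsilon)$ in $C^2$, and of $\zeta(|\nabla v_0|^2)/(2Q(\nabla v_0))$. The derivatives of the latter up to order $2$ involve derivatives of $v_0$ up to order $3$, the functions $k,k',k''$, and powers of $1/Q(\nabla v_0)$, which is at most $16/((1-\kappa_0)c_0^2)$ where $\zeta\ne0$. All these are bounded. Consequently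
$$|\rho|\le C\varepsilon\,v_0^2\le\tfrac12|v_0|,\qquad\text{so}\qquad|v|\ge\tfrac12|v_0|,$$
for $\varepsilon_0$ small, because $|v_0|\le C$.

**Step 6: the pointwise bound.** It remains to show $|L_1v|\le C\varepsilon|v_0|$ for $|\tau|<3$; then $|L_1v|\le2C\varepsilon|v|$, which is (b). Every point falls under one of three cases.

*Where $|\nabla v_0|>c_0/2$.* In this open set $\zeta=1$ and $g=F/(2Q(\nabla v_0))$. Since $L$ has only second order terms, $L(fh)=fLh+hLf+2\mathcal B(\nabla f,\nabla h)$, and $L(v_0^2)=2v_0Lv_0+2Q(\nabla v_0)$. Hence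
$$L(gv_0^2)=v_0^2\,Lg+4v_0\,\mathcal B(\nabla g,\nabla v_0)+2g\,v_0\,Lv_0+2g\,Q(\nabla v_0). \tag{10}$$
The last term equals $F$, and each of the others is $O(\varepsilon|v_0|)$, because $g$ is $O(\varepsilon)$ in $C^2$ and $v_0$ is bounded in $C^2$. Also $|-2\partial_S\rho+\rho|\le C\varepsilon|v_0|$, since $\partial_S\rho=v_0^2\partial_Sg+2gv_0\partial_Sv_0$. Therefore $|L_1v|=|F-L_1\rho|\le C\varepsilon|v_0|$.

*Where $|\nabla v_0|\le c_0/2$ and $|v_0|+|\nabla v_0|\ge c_0$.* Then $|v_0|\ge c_0/2$, so there is no zero nearby and the absolute bound suffices: $|L_1v|\le|F|+|L_1\rho|\le C\varepsilon\le C'\varepsilon|v_0|$.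

*Where $|v_0|+|\nabla v_0|<c_0$.* For $|\tau|<3$ these points form an open subset of $O$, and $F=0$ on it by Step 4. Hence $g=\rho=0$ near the point, and $L_1v=F=0$. $\square$

The role of $\varepsilon_0$ is only to make the two smallness statements in Steps 4 and 5 true.

## 8. Stacking transitions on $S^3$

**Proposition 2.** Let $s_*\in\mathbb R$ and $0<d\le1$. There are $K_0,C$ depending on $s_*,d$ such that for every integer $K\ge K_0$ there is a real $U\in C^\infty(S^3)$ with

1. $|\Delta_{S^3}U|\le CK^3|U|$ on $S^3$;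
2. $\int_{S^3}U^2\ge C^{-1}K^{-3/2}$;
3. $|U|\le e^{-d^2K^2/12}$ on $\{|s-s_*|\ge2d\}$ (including $s=\pm\infty$).

*Proof.* **Step 1: parameters.** We follow the count of Section 3 with $M=K^3$: start at frequency $K^{3/2}$, raise it by $K$ over each length $6/K$. Let
$$n_0=\lceil K^{3/2}\rceil,\quad J=\lfloor dK/12\rfloor,\quad n_j=n_0+jK,\quad\varepsilon_j=\frac K{n_j},\quad y_j=\frac1{n_0}+\frac{6j}K\qquad(0\le j\le J).$$
Put $\kappa_0=\tanh(|s_*|+1)$ and let $\varepsilon_0$ be given by Lemma 1 for this $\kappa_0$. For $K$ large,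
$$\varepsilon_j\le K^{-1/2}\le\varepsilon_0,\qquad y_J\le\frac1{n_0}+\frac d2\le d,\qquad\frac d{12}K^2\le n_J\le2K^2 . \tag{11}$$
The bounds on $n_J$ follow from $n_J\ge K^{3/2}+(\frac{dK}{12}-1)K\ge\frac d{12}K^2$ and $n_J\le K^{3/2}+1+\frac{1}{12}K^2$. Let $G\in C^\infty(\mathbb R)$ be even and positive with $G(x)=e^{-|x|}$ for $|x|\ge1$; for instance $G=e^{-f}$ with $f$ smooth, even, and $f(x)=|x|$ for $|x|\ge1$.

**Step 2: the operator on the two sides of the torus $s=s_*$.** The function will be large near $s=s_*$ and decay on both sides. On the side $\pm(s-s_*)\ge0$ use $y=|s-s_*|$ and $\kappa_\pm(y)=\tanh(s_*\pm y)$. Since $\partial_s^2=\partial_y^2$, (5) gives on both sides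
$$P=\partial_y^2+\partial_\sigma^2+\partial_\delta^2+2\kappa_\pm(y)\,\partial_\sigma\partial_\delta .$$
We have $|\kappa_\pm|<1$. With $t=\tanh(s_*\pm y)$, $|\kappa_\pm'|=1-t^2\le1$ and $|\kappa_\pm''|=2|t|(1-t^2)\le1$, the maximum of $2t(1-t^2)$ being $\frac4{3\sqrt3}$ at $t=1/\sqrt3$. Finally $|\kappa_\pm|\le\kappa_0$ for $0\le y\le1$.

**Step 3: definition of $U$.** On each side we set:

- For $0\le y\le y_0=1/n_0$: $U=G(n_0y)\cos n_0\sigma$.
- For $y_j\le y\le y_{j+1}$, $0\le j<J$, $j$ even: let $m=n_{j+1}=n_j(1+\varepsilon_j)$ and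
$$S=n_j\Big(y-y_j-\frac3K\Big),\qquad\varepsilon_jS=K\Big(y-y_j-\frac3K\Big)\in[-3,3],\qquad\alpha=n_j\sigma,\qquad\beta=m\delta .$$
Let $v_j$ be the function of Lemma 1 with $\varepsilon=\varepsilon_j$ and $k(S)=\kappa_\pm\big(y_j+\frac3K+\frac S{n_j}\big)$, and put $U=\gamma_j\,e^{-S}v_j(S,\alpha,\beta)$.
- For $y_j\le y\le y_{j+1}$ with $j$ odd: the same with $\sigma$ and $\delta$ exchanged; $P$ is symmetric in them.
- For $y\ge y_J$: $U=\mu_J\,e^{-n_J(y-y_J)}\cos n_J\sigma$ if $J$ is even, with $\delta$ in place of $\sigma$ if $J$ is odd.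

The constants $\gamma_j,\mu_j$ are fixed in Step 4. Lemma 1 applies: $|k|<1$, and for $|\varepsilon_jS|\le3$ the argument of $\kappa_\pm$ is in $[y_j,y_{j+1}]\subset[0,1]$, so $|k|\le\kappa_0$, while $|k'|\le1/n_j$ and $|k''|\le1/n_j^2$. Since $n_j$ and $m$ are integers, $U$ is $2\pi$-periodic in $\sigma$ and in $\delta$.

**Step 4: the pieces fit smoothly.** We check each interface. At the left end of transition $j$ ($j$ even, say), Lemma 1(a) shows that $v_j$ agrees to all orders with $\cos\alpha$, so $U$ agrees to all orders at $y=y_j$ with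
$$\gamma_je^{-S}\cos\alpha=\mu_je^{-n_j(y-y_j)}\cos n_j\sigma,\qquad\mu_j:=\gamma_je^{3n_j/K}.$$
At the right end $v_j$ agrees to all orders with $e^{-\varepsilon_jS}\cos\beta$. Since $(1+\varepsilon_j)S=n_{j+1}(y-y_j-\frac3K)$ and $y_{j+1}-y_j-\frac3K=\frac3K$, $U$ agrees to all orders at $y=y_{j+1}$ with
$$\gamma_je^{-3n_{j+1}/K}\,e^{-n_{j+1}(y-y_{j+1})}\cos n_{j+1}\delta .$$
So the pieces glue smoothly if $\mu_{j+1}=\gamma_je^{-3n_{j+1}/K}=\mu_je^{-3n_j/K-3(n_j+K)/K}=\mu_je^{-6n_j/K-3}$. At $y=y_0$ the bump $G(n_0y)\cos n_0\sigma$ agrees to all orders with $e^{-1}e^{-n_0(y-y_0)}\cos n_0\sigma$, so $\mu_0=e^{-1}$. These relations determine all $\mu_j$ and $\gamma_j$. At $s=s_*$ the two sides give $G(n_0(s-s_*))\cos n_0\sigma$, smooth because $G$ is even. For $y\ge y_J$ on the side $s>s_*$, $U$ is a constant times $e^{-n_Js}\cos n_J\sigma$ or $e^{-n_Js}\cos n_J\delta$; on the side $s<s_*$, where $y=s_*-s$, it is a constant times $e^{n_Js}\cos n_J\sigma$ or $e^{n_Js}\cos n_J\delta$. By (6), $U$ is smooth across $z_1=0$ and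 $z_2=0$. So $U\in C^\infty(S^3)$.

**Step 5: proof of 1.** For $y\ge y_J$ we have $\Delta_{S^3}U=0$, by continuity also on the two circles. For $y\le y_J\le1$ the factor $4\cosh^2s$ is bounded in terms of $s_*$, so by (5) it suffices to bound $PU$. For $y\le y_0$,
$$|PU|=n_0^2\,|G''-G|(n_0y)\,|\cos n_0\sigma|\le Cn_0^2|U|\le C'K^3|U|,$$
since $G$ is positive on $[0,1]$. In a transition with $j$ even, $\partial_y=n_j\partial_S$, $\partial_\sigma=n_j\partial_\alpha$ and $\partial_\delta=n_jr\,\partial_\beta$ with $r=1+\varepsilon_j$, so $P=n_j^2L$, and Lemma 1(b) gives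
$$|PU|\le Cn_j^2\varepsilon_j|U|=CKn_j|U|\le2CK^3|U| .$$
The case of odd $j$ is the same.

**Step 6: proof of 2.** The bump alone is enough. On $|s-s_*|\le1/n_0$ the density $(4\cosh^2s)^{-1}$ is bounded below, and $\int\cos^2(n_0\sigma)\,d\theta_1d\theta_2=2\pi^2$. So
$$\int_{S^3}U^2\ge c\int_{|s-s_*|\le1/n_0}G(n_0(s-s_*))^2ds\cdot2\pi^2=\frac{2\pi^2c}{n_0}\int_{-1}^1G^2\ge c''K^{-3/2}.$$

**Step 7: proof of 3.** The decay at the last, highest frequency is enough. The $\mu_j$ decrease, so $\mu_J\le1$. If $y\ge2d$, then $y-y_J\ge d$ by (11), and $|U|\le e^{-n_Jd}\le e^{-d^2K^2/12}$. On the circles $s=\pm\infty$ the bound holds by continuity. $\square$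

## 9. From the sphere to $\Omega_D$

*Proof of Theorem A.* **Step 1: the observation set stays away from the bump.** On $\overline\Omega$ we have $z\ne0$, so $s=\log(|z_2|/|z_1|)\in[-\infty,\infty]$ is continuous there. By (3) it omits the value $s_*$ on the compact set $\overline\omega$. Hence there is $d\in(0,1]$ with $|s-s_*|\ge2d$ on $\omega$. Let $U$ be given by Proposition 2 for this $d$.

**Step 2: the solution and its potential.** As on the ring, we multiply by a radial first eigenfunction, which supplies the boundary condition and contributes only $-\lambda_1$ to the potential. Let $h>0$ be the first Dirichlet eigenfunction of $-\Delta$ on $\Omega$, with eigenvalue $\lambda_1$; $h\in C^\infty(\overline\Omega)$. The group $O(4)$ acting on $z$ preserves $\Omega$, so by simplicity and positivity $h$ is invariant; since $O(4)$ is transitive on spheres, $h=h(|z|,\xi)$. Put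
$$u(x)=h(|z|,\xi)\,U(z/|z|)\in C^\infty(\overline\Omega;\mathbb R),\qquad u=0\ \text{ on }\partial\Omega .$$
With $\varrho=|z|$ we have $\Delta=\partial_\varrho^2+\frac3\varrho\partial_\varrho+\Delta_\xi+\varrho^{-2}\Delta_{S^3}$, hence
$$\Delta u=-\lambda_1u+\varrho^{-2}h\,\Delta_{S^3}U .$$
Let $V_S=\Delta_{S^3}U/U$ where $U\ne0$ and $V_S=0$ where $U=0$; this is a measurable real function. By part 1 of Proposition 2, $\Delta_{S^3}U=0$ where $U=0$, so $\Delta_{S^3}U=V_SU$ everywhere, and $|V_S|\le CK^3$. Thus $\Delta u=Vu$ with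
$$V(x)=-\lambda_1+|z|^{-2}\,V_S(z/|z|),\qquad\|V\|_{L^\infty}\le C_1K^3 ,$$
since $|z|$ is bounded below on $\Omega$.

**Step 3: the ratio of norms.** With $I=\int_Dh^2\varrho^3\,d\varrho\,d\xi$ we have $\|u\|^2_{L^2(\Omega)}=I\int_{S^3}U^2>0$. On $\omega$ we bound $U$ by its supremum over $\{|s-s_*|\ge2d\}$, and $S^3$ has volume $2\pi^2$. By parts 2 and 3 of Proposition 2,
$$\frac{\|u\|^2_{L^2(\omega)}}{\|u\|^2_{L^2(\Omega)}}\le\frac{2\pi^2\sup_{|s-s_*|\ge2d}U^2}{\int_{S^3}U^2}\le CK^{3/2}e^{-d^2K^2/6}\le e^{-d^2K^2/12}\qquad(K\ge K_1).$$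

**Step 4: from $K$ to $M$.** Given $M$ large, take $K=\lfloor(M/C_1)^{1/3}\rfloor$. Then $\|V\|_{L^\infty}\le C_1K^3\le M$ and $K\ge\frac12(M/C_1)^{1/3}$, so $K^2\ge c_1M^{2/3}$ with $c_1=\frac14C_1^{-2/3}$. This is (4) with $c=d^2c_1/12$. $\blacksquare$

## 10. The cost of observation for real data

Let $u,V$ be given by Theorem A for some $M\ge M_0$. The stationary function $\varphi(t,x)=u(x)$ solves the backward problem with $\varphi_T=u$, and $\int_0^T\|\varphi\|^2_{L^2(\omega)}dt=T\|u\|^2_{L^2(\omega)}$.

*Proof of Corollary B.* Suppose (2) held with the constant $C$. Its right side increases with $\|V\|_{L^\infty}\le M$. We choose $T=M^{-1/2}$, which balances $1/T$ against $TM$ and makes all terms in the exponent at most $M^{1/2}$. Then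
$$\|u\|^2\le e^{C(1+3M^{1/2})}M^{-1/2}\|u\|^2_{L^2(\omega)}\le e^{C(1+3M^{1/2})-cM^{2/3}}M^{-1/2}\|u\|^2 ,$$
which is false for $M$ large. $\square$

*Proof of Corollary C, part 1.* First, $C>0$ necessarily. To see this, take $V=0$ and $\varphi=e^{-\lambda_1(T-t)}h$. The inequality then gives $e^{-2\lambda_1T}\|h\|^2\le e^{C(1+1/T+\Psi(0))}\,T\|h\|^2$, and if $C\le0$ the right side tends to $0$ as $T\to0$ while the left side tends to $\|h\|^2$. Now take $T=M^{-1/2}$ and the stationary solution; since $\Psi$ is nondecreasing and $\|V\|_{L^\infty}\le M$,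
$$1\le e^{C(1+2M^{1/2}+\Psi(M))-cM^{2/3}}M^{-1/2},\qquad\text{so}\qquad C(1+2M^{1/2}+\Psi(M))\ge cM^{2/3}$$
for $M\ge\max(M_0,1)$. Dividing by $C$, we get $\Psi(M)\ge c'M^{2/3}$ for all large $M$, for any $c'<c/C$. $\square$

*Proof of Corollary C, part 2.* For $T\le M^{-1/3}\le1$ the stationary solution gives $\|u\|^2\le\mathcal C(T,M)\,T\,e^{-cM^{2/3}}\|u\|^2$, so $\mathcal C(T,M)\ge T^{-1}e^{cM^{2/3}}\ge e^{cM^{2/3}}$. For the upper bound, (1) holds with exponent
$$1+\tfrac1T+T\|V\|_{L^\infty}+\|V\|_{L^\infty}^{2/3}\le1+M^{2/3}+M^{2/3}+M^{2/3}\le4M^{2/3}$$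
when $M^{-2/3}\le T\le M^{-1/3}$ and $M\ge1$. $\square$

## 11. Explicit triple, vanishing order, and the cases not covered

An explicit triple for which the claim fails is
$$N=4,\qquad\Omega=\{1<|x|<2\},\qquad\omega=\{x\in\Omega:|z_2|>2|z_1|\},$$
with $s_*=0$. Counterexamples exist for every $N\ge4$, on the domains $\Omega_D$, for all $\omega$ satisfying (3). On these no exponent below $2/3$ is possible; together with (1), $2/3$ is optimal there also for real-valued, time-independent $V$ and real data.

Since the solutions are stationary, Theorem A is also a lower bound $e^{cM^{2/3}}$ on observability constants for the elliptic equation $-\Delta u+Vu=0$ with real $V$.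

The construction shows one more thing. Near $\{z_1=0\}$ the function $U$ is a constant multiple of $\mathrm{Re}(z_1/\bar z_2)^{n_J}$ or of $\mathrm{Re}(z_1/z_2)^{n_J}$, and similarly near $\{z_2=0\}$. So $u$ vanishes to order at least $n_J\ge\frac d{12}K^2\ge cM^{2/3}$ (with another constant $c>0$) on $\{z_1z_2=0\}\cap\Omega$.

Two cases are not settled by this argument: whether the exponent $1/2$ is attainable in the dimensions $N=2,3$, and whether it is for arbitrary $(\Omega,\omega)$ when $N\ge4$. The construction as given uses a decay variable, two independent stripe variables on a compact manifold, and one further radial variable for the boundary condition, which makes four dimensions.
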